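\title{Symbolic powers, Rees valuations, and the stable Harbourne containment}

\begin{abstract}
Let $I$ be a nonzero proper homogeneous radical ideal in a polynomial ring over an arbitrary field, and let $h$ be the largest codimension of a minimal prime of $I$. We prove that $I^{(hn-h+1)}\subseteq I^n$ for all sufficiently large $n$. If $h\ge2$, the resurgence of $I$ is strictly less than $h$, and no smaller bound depending only on $h$ is possible. The proof reduces the containment to a strict inequality for each Rees valuation of $I$, turns the valuation into the order of vanishing at a point of an affine space, and proves the inequality with Frobenius powers in characteristic $p$ and with multiplier ideals in characteristic $0$.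
\end{abstract}

\section{The containment problem}\label{sec:intro}

Throughout, $k$ is an arbitrary field, $R=k[x_1,\dots,x_d]$, and $I\subsetneq R$ is a nonzero homogeneous radical ideal. Let $\operatorname{Min}(I)$ be the finite set of minimal primes of $I$, so that $I$ is their intersection, and let
\[
h=\max\{\operatorname{ht}P : P\in\operatorname{Min}(I)\}
\]
be the largest codimension of a component of $V(I)$. The $n$-th \emph{symbolic power} of a prime ideal $P$ is
\[
P^{(n)}=\{f\in R : sf\in P^n \text{ for some } s\notin P\}=P^nR_P\cap R .
\]
The ring $R_P$ is a regular local ring of dimension $\operatorname{ht}P$, and $f\in P^{(n)}$ means that $f$ vanishes to order at least $n$ at the generic point of $V(P)$. For the radical ideal $I$ put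
\[
I^{(n)}=\bigcap_{P\in\operatorname{Min}(I)}P^{(n)} .
\]
For $m,n\ge1$ and $P\in\operatorname{Min}(I)$ we have
\begin{equation}\label{eq:basic}
I^{(1)}=I,\qquad I^{(m+1)}\subseteq I^{(m)},\qquad I^{(m)}I^{(n)}\subseteq I^{(m+n)},\qquad I^{(m)}R_P=P^mR_P=I^mR_P .
\end{equation}
The first three hold for each prime separately; the last holds because a minimal prime $P'\ne P$ is not contained in $P$, so that $P'$ and $P'^{(m)}\supseteq P'^m$ become the unit ideal in $R_P$. By prime avoidance, $I^{(n)}$ is also the set of all $f$ such that $sf\in I^n$ for some $s$ outside every minimal prime of $I$.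

Thus $I^{(n)}$ is described by vanishing conditions and $I^n$ by generators. We have $I^n\subseteq I^{(n)}$, and the inclusion can be strict. For the three coordinate axes,
\[
I=(x,y)\cap(x,z)\cap(y,z)=(xy,xz,yz),
\]
the monomial $xyz$ lies in the square of each of the three primes, hence in $I^{(2)}$, while $I^2$ has no nonzero element of degree $3$. So one asks how much vanishing forces membership in $I^n$: for which $m$ is $I^{(m)}\subseteq I^n$? A theorem of Ein--Lazarsfeld--Smith, Hochster--Huneke and Ma--Schwede gives a uniform answer:
\begin{equation}\label{eq:ELS}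
I^{(hn)}\subseteq I^n\qquad\text{for all }n\ge1 .
\end{equation}
For $n=1$ this wastes $h-1$, because $I^{(1)}=I$, and one is led to try the exponent
\[
m_n=hn-h+1 .
\]
It is the pigeonhole number: the maximal ideal of $R_P$ has at most $h$ generators, a monomial of degree $m_n$ in $h$ letters is divisible by the $n$-th power of one of them, and $(z_1\cdots z_h)^{n-1}$, of degree $m_n-1$, is not. In characteristic $p$ this observation proves $I^{(m_q)}\subseteq I^q$ when $q$ is a power of $p$ (Lemma~\ref{lem:frob}). And for no $n\geq 2$ can $m_n$ be lowered uniformly in $I$ (Example~\ref{ex:star}).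

Harbourne's conjecture, that $I^{(hn-h+1)}\subseteq I^n$ for all $n\ge1$, is false in general (Dumnicki, Szemberg and Tutaj-Gasi\'nska, 2013). It holds if $k$ has characteristic $p>0$ and $R/I$ is $F$-pure, that is, if the Frobenius map $r\mapsto r^p$ of $R/I$ is pure (Grifo and Huneke, 2019). The \emph{stable Harbourne conjecture}, stated in \cite{SP}, asks for the containment for large $n$ only:
\begin{quote}
For every field $k$ and every ideal $I$ as above, is there an $N$ such that $I^{(hn-h+1)}\subseteq I^n$ for all $n\ge N$?
\end{quote}
We prove that the answer is yes, with room to spare. The room is measured by the \emph{resurgence}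
\[
\rho(I)=\sup\{m/n : m,n\ge1,\ I^{(m)}\not\subseteq I^n\},
\]
so that $I^{(m)}\subseteq I^n$ whenever $m/n>\rho(I)$. By \eqref{eq:ELS}, $\rho(I)\le h$.

\begin{theorem}\label{thm:main}
Let $k$, $R$, $I$ and $h$ be as above.
\begin{enumerate}
\item[(1)] There is $N$ such that $I^{(hn-h+1)}\subseteq I^n$ for all $n\ge N$.
\item[(2)] If $h\ge2$, then $\rho(I)<h$. Hence there is $\varepsilon>0$ such that $I^{(m)}\subseteq I^n$ for all $n\ge1$ and all $m\ge(h-\varepsilon)n$. In particular, for every integer $C$ we have $I^{(hn-C)}\subseteq I^n$ for $n\gg0$.
\item[(3)] If $h=1$, then $\rho(I)=1=h$. For fixed $h\ge2$, no constant $c<h$ depending only on $h$ bounds all resurgences.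
\end{enumerate}
\end{theorem}

Homogeneity of $I$ is used only through the quoted containment \eqref{eq:ELS}, and only in part~(2), where finitely many small values of $n$ have to be covered.

Section~\ref{sec:first} proves (3) and removes the components of codimension $1$. Section~\ref{sec:model} shows the main idea in a model case. Up to a bounded error, membership in $I^n$ is decided by the finitely many Rees valuations $v$ of $I$, and Section~\ref{sec:val} derives (1) and (2) from the strict inequality $\inf_m v(I^{(m)})/m>v(I)/h$. Section~\ref{sec:arc} replaces $v$ by the order of vanishing at a point; the resulting inequality is proved in Section~\ref{sec:charp} for characteristic $p$ and in Section~\ref{sec:char0} for characteristic $0$.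

\medskip\noindent\textbf{Conventions.} In a polynomial ring over a field, a \emph{form} is a homogeneous polynomial and $\mathfrak m$ is the ideal generated by the variables. The \emph{order} $\operatorname{ord}g$ of $g\ne0$ is the least degree of a term of $g$, and the \emph{initial form} of $g$ is its homogeneous component of that degree; $g_{[j]}$ denotes the component of degree $j$. Orders add and initial forms multiply under products, and a homogeneous ideal that contains $g$ contains its initial form. The order of a nonzero ideal is the least order of its nonzero elements.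

\section{Principal components and star configurations}\label{sec:first}

If $m<n$, then $I^{(m)}\not\subseteq I^n$: otherwise \eqref{eq:basic} gives $P^mR_P\subseteq P^nR_P$ for $P\in\operatorname{Min}(I)$, and Nakayama's lemma gives $P^mR_P=0$, although $P\ne0$. Taking $m=n-1$ and $n\to\infty$, we see that $\rho(I)\ge1$.

Let $w\in R$ be the product of generators of the minimal primes of $I$ of height $1$, with $w=1$ if there are none. Such a prime is principal, $P=(w_P)$ with $w_P$ irreducible, and unique factorization gives $P^{(m)}=(w_P^m)$; the intersection of these ideals is $(w^m)$.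

Suppose first that $h=1$. Then $I^{(m)}=(w^m)=I^m$ for all $m$, so $I^{(m)}\subseteq I^n$ exactly when $m\ge n$. This gives part (1) of Theorem~\ref{thm:main}, as $m_n=n$, and it gives $\rho(I)=1$. So the strict inequality $\rho(I)<h$ fails for $h=1$, and any proof of it must use components of codimension at least $2$. Our proof needs all components to be of this kind.

\begin{lemma}\label{lem:codim1}
Let $h\ge2$ and let $I'$ be the intersection of the minimal primes of $I$ of height at least $2$. If $m\ge n$ and $I'^{(m)}\subseteq I'^n$, then $I^{(m)}\subseteq I^n$.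
\end{lemma}

\begin{proof}
Let $P\in\operatorname{Min}(I')$. The minimal primes of $I$ are pairwise incomparable, so $w\notin P$, and $w$ is a unit in $R_P$. Thus $w^mg\in P^{(m)}$ implies $g\in P^{(m)}$, and $I^{(m)}=(w^m)\cap I'^{(m)}=w^mI'^{(m)}$ for all $m\geq 1$. In particular $I=wI'$. Under the hypotheses, $I^{(m)}=w^mI'^{(m)}\subseteq w^nI'^n=I^n$.
\end{proof}

The ideal $I'$ is radical and has the same $h$. It is homogeneous, since minimal primes of homogeneous ideals are homogeneous. By the lemma $\rho(I)\le\max(1,\rho(I'))$, and (1) for $I'$ implies (1) for $I$ because $m_n\ge n$. So for $h\geq 2$ it suffices to prove (1) and the inequality $\rho(I)<h$ under the assumption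
\begin{equation}\label{eq:codim}
2\le\operatorname{ht}P\le h\qquad\text{for all }P\in\operatorname{Min}(I),
\end{equation}
which forces $d\ge2$.

\begin{example}[star configurations]\label{ex:star}
Let $s\ge h\ge2$ and
\[
I_s=\bigcap_{1\le i_1<\dots<i_h\le s}(x_{i_1},\dots,x_{i_h})\subset k[x_1,\dots,x_s],
\]
a homogeneous radical ideal all of whose minimal primes have height $h$; the case $s=3$, $h=2$ is the ideal of the three axes. It is a monomial ideal. A monomial lies in $I_s$ if and only if every set of $h$ variables contains one that divides it, that is, if and only if at most $h-1$ variables fail to divide it. So $I_s$ is generated in degree $s-h+1$, and nonzero elements of $I_s^n$ have order at least $n(s-h+1)$. The monomial $x_1\cdots x_s$ lies in the $h$-th power of each minimal prime, so $(x_1\cdots x_s)^j\in I_s^{(hj)}$. Comparing degrees,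
\begin{equation}\label{eq:star}
I_s^{(hj)}\not\subseteq I_s^n\qquad\text{whenever } sj<n(s-h+1).
\end{equation}
For $j=n-1\geq 1$ the condition reads $s>n(h-1)$. So for each $n\ge2$ there is $s$ with $I_s^{(m_n-1)}\not\subseteq I_s^n$; in particular, for $C\ge h$ the threshold in the last claim of Theorem~\ref{thm:main}(2) must depend on $I$.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:main}(3)]
The case $h=1$ is settled above. For $h\ge2$ let $j/n$ approach $(s-h+1)/s$ from below in \eqref{eq:star}. This gives $\rho(I_s)\ge h(s-h+1)/s$, and the right side tends to $h$ as $s\to\infty$.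
\end{proof}

\section{Frobenius powers and a model case}\label{sec:model}

In characteristic $p>0$ the letter $q$ denotes a power of $p$, including $q=1$. For an ideal $\mathfrak c$ of a ring of characteristic $p$, the \emph{Frobenius power} $\mathfrak c^{[q]}$ is the ideal generated by the elements $c^q$ with $c\in\mathfrak c$. Since $c\mapsto c^q$ is a ring homomorphism, the $q$-th powers of any generating set of $\mathfrak c$ generate $\mathfrak c^{[q]}$. Hence Frobenius powers commute with extension of ideals along ring maps. Also $\mathfrak c^{[q]}\subseteq\mathfrak c^q$.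

\begin{lemma}\label{lem:frob}
Let $\operatorname{char}k=p>0$. Then $I^{(m_{nq})}\subseteq\bigl(I^{(m_n)}\bigr)^{[q]}$ for all $n\ge1$ and all $q$. In particular $I^{(m_q)}\subseteq I^{[q]}$.
\end{lemma}

\begin{proof}
The map $F\colon R\to R$, $f\mapsto f^q$, is flat: it is an isomorphism onto $k^q[x_1^q,\dots,x_d^q]$, over which $R$ is free, with basis the products of a basis of $k$ over $k^q$ with the monomials whose exponents are less than $q$. Base change along $F$ turns $R/\mathfrak c$ into $R/\mathfrak c^{[q]}$ and preserves injections. Applied to $R/\bigcap_i\mathfrak c_i\hookrightarrow\bigoplus_i R/\mathfrak c_i$, this shows that Frobenius powers commute with finite intersections. Applied to multiplication by $s$, it shows that if $s$ is a nonzerodivisor on $R/\mathfrak c$, then $s^q$ is a nonzerodivisor on $R/\mathfrak c^{[q]}$.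

Put $l=m_n$. By the first remark it suffices to show that every $f\in I^{(m_{nq})}$ lies in $(P^{(l)})^{[q]}$ for each $P\in\operatorname{Min}(I)$. Choose $z_1,\dots,z_\eta\in P$ generating $PR_P$, with $\eta=\operatorname{ht}P\le h$. Consider a monomial $z^\alpha$ of degree $|\alpha|=hnq-h+1$. If $\sum_i\lfloor\alpha_i/q\rfloor\le l-1=hn-h$, then
\[
|\alpha|\le(hn-h)q+\eta(q-1)\le hnq-h,
\]
which is false. So $z^\alpha$ is a multiple of the $q$-th power of a monomial of degree $l$, and $f\in P^{m_{nq}}R_P\subseteq(P^l)^{[q]}R_P$. Hence $sf\in(P^{(l)})^{[q]}$ for some $s\notin P$, and then $s^qf\in(P^{(l)})^{[q]}$. As $s$ is a unit of $R_P$, it is a nonzerodivisor on $R/P^{(l)}$, so $s^q$ is a nonzerodivisor on $R/(P^{(l)})^{[q]}$, and $f\in(P^{(l)})^{[q]}$. The last claim is the case $n=1$, where $m_1=1$.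
\end{proof}

Membership in a Frobenius power is much more restrictive than membership in an ordinary power. We exploit this through the following cancellation. Over an infinite field, a nonzero form $\varphi$ of degree $r$ does not vanish at some point; after a linear change of coordinates that moves this point to $(0,\dots,0,1)$, and after scaling $\varphi$, the coefficient of $z_D^r$ is $1$. Then $\varphi$ is monic of degree $r$ in $z_D$.

\begin{lemma}\label{lem:cancel}
Let $K$ be a field of characteristic $p$, let $S=K[z_1,\dots,z_D]$, and let $\varphi$ be a form of degree $r\ge1$ in which $z_D^r$ has coefficient $1$. If $0\le j<q$ and $\varphi^jg\in(\mathfrak m^r)^{[q]}$, then $g\in(z_1^q,\dots,z_{D-1}^q,\varphi)$.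
\end{lemma}

\begin{proof}
Put $\mathfrak z=(z_1^q,\dots,z_{D-1}^q)$. The ideal $(\mathfrak m^r)^{[q]}$ is generated by the $q$-th powers of the monomials of degree $r$, and all of these except $z_D^{rq}$ lie in $\mathfrak z$. Since $\varphi-z_D^r\in(z_1,\dots,z_{D-1})$, we have $\varphi^q-z_D^{rq}\in\mathfrak z$. So $(\mathfrak m^r)^{[q]}\subseteq\mathfrak z+(\varphi^q)$, and $\varphi^j(g-b\varphi^{q-j})\in\mathfrak z$ for some $b\in S$. The ring $S/\mathfrak z$ is a polynomial ring in $z_D$ over $K[z_1,\dots,z_{D-1}]/(z_1^q,\dots,z_{D-1}^q)$, and the monic polynomial $\varphi$ is a nonzerodivisor on it. Hence $g-b\varphi^{q-j}\in\mathfrak z$, with $q-j\ge1$.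
\end{proof}

\begin{example}[the model case]\label{ex:model}
Let $k$ be algebraically closed, assume \eqref{eq:codim}, and let $r=\operatorname{ord}I\geq 1$. The crudest obstruction to $I^{(m)}\subseteq I^n$ is the order: we need $\operatorname{ord}I^{(m)}\ge rn$. By \eqref{eq:ELS}, $\operatorname{ord}I^{(hn)}\ge rn$, and Theorem~\ref{thm:main}(2) predicts that equality cannot hold for all $n$. The simplest way to have equality for all $n$ is a nonzero form $\varphi\in I^{(h)}$ of degree $r$, for then $\varphi^n\in I^{(hn)}$ has degree $rn$. We show that there is no such $\varphi$.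

\emph{Characteristic $p$.} Choose coordinates $z_1,\dots,z_d$ in which $\varphi$ is monic in $z_d$, and let $c\in I$ be a form. Since $h(q-1)+1=m_q$, Lemma~\ref{lem:frob} gives
\[
\varphi^{q-1}c\in I^{(m_q)}\subseteq I^{[q]}\subseteq(\mathfrak m^r)^{[q]},
\]
and Lemma~\ref{lem:cancel} gives $c\in(z_1^q,\dots,z_{d-1}^q,\varphi)$. For $q>\deg c$, the components of degree $\deg c$ show that $c\in(\varphi)$. So $I\subseteq(\psi)$ for a prime factor $\psi$ of $\varphi$, and some minimal prime of $I$ lies in $(\psi)$, contradicting \eqref{eq:codim}.

\emph{Characteristic $0$.} Let $P\in\operatorname{Min}(I)$ and $s\varphi\in P^2$ with $s\notin P$, which is possible as $h\ge2$. For a partial derivative $\partial$ we get $s\,\partial\varphi+\varphi\,\partial s\in P$, so $\partial\varphi\in P$. As $I$ is radical, $\partial\varphi\in I$. Some $\partial\varphi$ is nonzero, and it has degree $r-1$, contradicting $\operatorname{ord}I=r$.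
\end{example}

Both arguments survive in the general proof. In characteristic $p$ we again multiply a power of $\varphi$ with exponent just below $q$ by elements of the ideal coprime to $\varphi$; in characteristic $0$ we again produce an element of order $r-1$. Three things change. The order is replaced by an arbitrary Rees valuation. The reduction back to the order produces ideals that are not homogeneous, so only initial forms can be controlled. And the hypothesis to be refuted is asymptotic, so no single form $\varphi$ is given in advance.

\section{Rees valuations and the proof of parts (1) and (2)}\label{sec:val}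

From now on we assume \eqref{eq:codim}. Let $\bar k$ be an algebraic closure of $k$ and put
\[
\bar R=\bar k[x_1,\dots,x_d],\qquad J_m=I^{(m)}\bar R .
\]
We pass to $\bar k$ because Section~\ref{sec:arc} needs a perfect ground field. The $J_m$ are extensions of the symbolic powers of $I$; symbolic powers of $J_1=I\bar R$ are never used, and $J_1$ is not assumed to be radical.

An element $f$ of a ring is \emph{integral} over an ideal $\mathfrak c$ if $f^N+c_1f^{N-1}+\dots+c_N=0$ for some $N\ge1$ and $c_i\in\mathfrak c^i$; these elements form an ideal $\overline{\mathfrak c}$, the integral closure of $\mathfrak c$. We use two theorems. The first says that integral closure changes powers by a bounded amount.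

\medskip\noindent\textbf{Brian\c{c}on--Skoda theorem} (Lipman--Sathaye). \emph{If an ideal $\mathfrak c$ of a regular ring is generated by $\ell$ elements, then $\overline{\mathfrak c^{\,n+\ell-1}}\subseteq\mathfrak c^n$ for all $n\ge1$.}

\medskip
The second says that integral closures of powers are cut out by finitely many valuations. Write $J_1=(a_1,\dots,a_s)$ with all $a_j\ne0$, and let $B_j$ be the integral closure of $\bar R[a_1/a_j,\dots,a_s/a_j]$ in its fraction field. It is a normal Noetherian domain, and for each minimal prime $\mathfrak p$ of $a_jB_j$ the ring $(B_j)_{\mathfrak p}$ is a discrete valuation ring. The corresponding valuations $v$, normalized to have value group $\mathbb Z$, are the \emph{Rees valuations} of $J_1$. They are finite in number and nonnegative on $\bar R$. For a nonzero ideal $\mathfrak c\subseteq\bar R$ put $v(\mathfrak c)=\min\{v(c):0\ne c\in\mathfrak c\}$; then $v(J_1)=v(a_j)\ge1$. By \cite[Ch.~10]{HS},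
\begin{equation}\label{eq:rees}
\overline{J_1^{\,n}}=\{f\in\bar R : v(f)\ge n\,v(J_1)\text{ for all Rees valuations }v\text{ of }J_1\}\qquad(n\ge1).
\end{equation}
The containment \eqref{eq:ELS} gives $v(J_{hn})\ge n\,v(J_1)$: the numbers $v(J_m)$ grow with slope at least $v(J_1)/h$. The heart of the paper is that the slope is strictly larger.

\begin{proposition}\label{prop:key}
Assume \eqref{eq:codim}. For every Rees valuation $v$ of $J_1$,
\[
\inf_{m\ge1}\frac{v(J_m)}{m}>\frac{v(J_1)}{h}.
\]
\end{proposition}

The proof occupies Sections~\ref{sec:arc}--\ref{sec:char0} and does not use \eqref{eq:ELS}. A gain in slope is a gain linear in $n$, and it absorbs both the constant $\ell-1$ lost in the Brian\c{c}on--Skoda theorem and the constant $h-1$ in $m_n$.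

\begin{proof}[Proof of Theorem~\ref{thm:main}(1) and (2)]
By Section~\ref{sec:first} we may take $h\ge2$, and for (1) and for the inequality $\rho(I)<h$ we may assume \eqref{eq:codim}. There are finitely many Rees valuations, so Proposition~\ref{prop:key} gives $\lambda>1$ such that $v(J_m)\ge(\lambda m/h)\,v(J_1)$ for all $m\ge1$ and all $v$. Let $I$ be generated by $\ell$ elements. If $\lambda m/h\ge n+\ell-1$, then \eqref{eq:rees} and the Brian\c{c}on--Skoda theorem give $J_m\subseteq\overline{J_1^{\,n+\ell-1}}\subseteq J_1^n=I^n\bar R$. Since $R\to\bar R$ is faithfully flat, $I^n\bar R\cap R=I^n$, and so $I^{(m)}\subseteq I^n$. We have shown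
\begin{equation}\label{eq:noncont}
I^{(m)}\not\subseteq I^n\quad\Longrightarrow\quad m<\frac h\lambda\,(n+\ell-1).
\end{equation}
As $h/\lambda<h$, we have $hn-h+1\ge\frac h\lambda(n+\ell-1)$ for all large $n$, and (1) follows.

For (2), fix $h_1$ with $h/\lambda<h_1<h$ and $n_0\geq 1$ with $\frac h\lambda(n+\ell-1)\le h_1n$ for $n\ge n_0$. Let $I^{(m)}\not\subseteq I^n$. If $n\ge n_0$, then $m/n\le h_1$ by \eqref{eq:noncont}. If $n<n_0$, then $m\le hn-1$ by \eqref{eq:ELS} and \eqref{eq:basic}, so $m/n\le h-1/n_0$. Hence $\rho(I)\le\max(h_1,h-1/n_0)<h$.

Now let $I$ be any ideal with $h\ge2$, and choose $\varepsilon>0$ with $h-\varepsilon>\rho(I)$. If $m\ge(h-\varepsilon)n$, then $m/n>\rho(I)$ and $I^{(m)}\subseteq I^n$. Finally $hn-C\ge(h-\varepsilon)n$ as soon as $n\ge C/\varepsilon$.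
\end{proof}

\section{From a valuation to the order of vanishing at a point}\label{sec:arc}

Fix a Rees valuation $v$ of $J_1$ and put $r=v(J_1)\ge1$. If $v$ were a monomial valuation with positive weights $v(x_i)=w_i$, the substitution $x_i\mapsto y_i^{w_i}$ would turn $v$ into the order at the origin. A general $v$ cannot be matched exactly in this way, and we do not need that. To prove Proposition~\ref{prop:key} it suffices to have an order function that is at most $v$ on every $J_m$ and still at least $r$ on $J_1$. We obtain one by writing $v$ as the order of contact with an arc and keeping the arc only modulo $t^r$.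

The completion $\widehat V$ of the valuation ring of $v$ is a complete discrete valuation ring containing $\bar k$. Its residue field is separable over the perfect field $\bar k$, so $\widehat V$ has a coefficient field $L\supseteq\bar k$ \cite[Thm.~28.3]{Mat}, and $\widehat V=L[[t]]$ for a uniformizer $t$. We get a $\bar k$-algebra map
\[
\gamma\colon\bar R\to L[[t]],\qquad\operatorname{ord}_t\gamma(f)=v(f).
\]
Put $\gamma_i=\gamma(x_i)$, so that $\gamma(f)=f(\gamma_1,\dots,\gamma_d)$. Let $g_i\in L[t]$ be the sum of $t^r$ and the terms of $\gamma_i$ of degree less than $r$; it is monic of degree $r$ and $g_i\equiv\gamma_i\bmod t^r$. On the space with coordinates $(x,t)$, the functions $u_i=x_i-g_i(t)$ measure the displacement from the curve $x=g(t)$. Along the true arc the displacement is of order at least $r$ in $t$, so we give $u_i$ the weight $r$ and $t$ the weight $1$, and we turn weights into degrees by $u_i=y_i^r$. Let $K$ be an algebraic closure of $L$, and put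
\[
S=K[y_1,\dots,y_d,t],\qquad\theta\colon\bar R\to S,\quad x_i\mapsto y_i^r+g_i(t),
\]
a map of $\bar k$-algebras. We regard $S$ as an algebra over $R$ and $\bar R$ through $\theta$. Put $D=d+1\ge3$ and $\mathfrak a_m=J_mS=I^{(m)}S$. By \eqref{eq:basic}, $\mathfrak a_m\mathfrak a_n\subseteq\mathfrak a_{m+n}$.

\begin{lemma}\label{lem:theta}
\begin{enumerate}
\item[(a)] For $0\ne f\in\bar R$ we have $\theta(f)\neq0$ and $\min(v(f),r)\le\operatorname{ord}\theta(f)\le v(f)$.
\item[(b)] $\mathfrak a_1\subseteq\mathfrak m^r$, and $\operatorname{ord}\mathfrak a_m\le v(J_m)$ for all $m$.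
\item[(c)] Every minimal prime $\mathfrak Q$ of $\mathfrak a_1$ satisfies $2\le\operatorname{ht}\mathfrak Q\le h$, and $\mathfrak a_m\subseteq\mathfrak Q^mS_{\mathfrak Q}$ for all $m$.
\item[(d)] If $\operatorname{char}k=0$, then $\mathfrak a_1$ is radical.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Expand $f(u_1+g_1(t),\dots,u_d+g_d(t))=\sum c_{\alpha j}u^\alpha t^j$ in $L[u,t]$. Substituting $u_i=\gamma_i-g_i\in t^rL[[t]]$ gives $\gamma(f)=\sum c_{\alpha j}(\gamma-g)^\alpha t^j$, and the term indexed by $(\alpha,j)$ has $t$-order at least $r|\alpha|+j$. As $\gamma(f)\ne0$, some $c_{\alpha j}$ is nonzero and $v(f)\ge\omega:=\min\{r|\alpha|+j:c_{\alpha j}\ne0\}$. Substituting $u_i=y_i^r$ gives $\theta(f)=\sum c_{\alpha j}y^{r\alpha}t^j$, and these monomials are distinct, so $\theta(f)\ne0$ and $\operatorname{ord}\theta(f)=\omega\le v(f)$. For the lower bound, terms with $\alpha\ne0$ have degree at least $r$. The terms with $\alpha=0$ sum to $f(g(t))$, which is congruent to $\gamma(f)$ modulo $t^r$ and is therefore divisible by $t^{\min(v(f),r)}$.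

(b) Apply the lower bound in (a) to generators of $J_1$, and the upper bound to an element of $J_m$ of least value.

(c) The map $R\to S$ is the composite
\[
R\to K[x]\to K[x,t]=K[u,t]\to K[y,t],\qquad u_i=x_i-g_i(t)\mapsto y_i^r .
\]
Each step is a free extension, the last with basis the monomials $y^\beta$ with $0\le\beta_i<r$. So $R\to S$ is flat. Let $\mathfrak Q$ be minimal over $IS$. Then $\mathfrak Q\cap R$ contains some $P\in\operatorname{Min}(I)$. Flat maps satisfy going-down, so there is a prime $\mathfrak Q'\subseteq\mathfrak Q$ with $\mathfrak Q'\cap R=P$. It contains $IS$, so $\mathfrak Q'=\mathfrak Q$ and $\mathfrak Q\cap R=P$. Since $IS\subseteq PS\subseteq\mathfrak Q$, the prime $\mathfrak Q$ is minimal over $PS$, and the dimension formula for the flat local map $R_P\to S_{\mathfrak Q}$ gives $\operatorname{ht}\mathfrak Q=\operatorname{ht}P+\dim S_{\mathfrak Q}/PS_{\mathfrak Q}=\operatorname{ht}P$. Finally $I^{(m)}\subseteq P^mR_P$ gives $\mathfrak a_m\subseteq P^mS_{\mathfrak Q}\subseteq\mathfrak Q^mS_{\mathfrak Q}$.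

(d) As $k$ is perfect and $R/I$ is reduced, $K\otimes_kR/I$ is reduced, and so is $\Lambda=(K\otimes_kR/I)[t]$. By the factorization in (c),
\[
S/\mathfrak a_1=\Lambda[y]/(y_1^r-u_1,\dots,y_d^r-u_d),
\]
which is free over $\Lambda$ on the monomials $y^\beta$ above. As a polynomial in $t$, the element $u_i=x_i-g_i(t)$ has leading coefficient $-1$, so it is a nonzerodivisor on $\Lambda$ and lies in no minimal prime $\mathfrak p$ of $\Lambda$. Let $F_{\mathfrak p}$ be an algebraic closure of the fraction field of $\Lambda/\mathfrak p$. The reduced ring $\Lambda$ embeds in $\prod_{\mathfrak p}F_{\mathfrak p}$, so by freeness $S/\mathfrak a_1$ embeds in $\prod_{\mathfrak p}F_{\mathfrak p}[y]/(y_1^r-u_1,\dots,y_d^r-u_d)$. In $F_{\mathfrak p}$ we have $u_i\ne0$ and $r\ne0$, so $y_i^r-u_i$ has $r$ distinct roots, and each factor is a product of $r^d$ copies of $F_{\mathfrak p}$. Hence $S/\mathfrak a_1$ is reduced.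
\end{proof}

The term $t^r$ in $g_i$ serves only in (d), where it keeps the components of $V(I)\times\mathbb A^1$ out of the branch locus $u_1\cdots u_d=0$. The proof of (d) breaks down when the characteristic divides $r$. In characteristic $p$ we do not need (d), because Lemma~\ref{lem:frob} is proved in $R$ and extends to $S$.

In Example~\ref{ex:model} the contradiction came from elements of the ideal not divisible by $\varphi$. The ideal $\mathfrak a_1$ is not homogeneous, so we need such elements among its initial forms. For $e\ge0$ let $\mathfrak b_e$ consist of $0$ and the initial forms of the elements of $\mathfrak a_1$ of order $e$. If $c,c'$ have order $e$ and the sum of their initial forms is nonzero, then this sum is the initial form of $c+c'$; if $\psi\ne0$ is a form, then $\psi$ times the initial form of $c$ is the initial form of $\psi c$. So each $\mathfrak b_e$ is a $K$-vector space and $\mathfrak b=\bigoplus_e\mathfrak b_e$ is a homogeneous ideal of $S$. The next lemma is where the lower bound in \eqref{eq:codim} enters.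

\begin{lemma}\label{lem:initial}
\begin{enumerate}
\item[(a)] Let $\varphi\in S$ be a nonzero form of positive degree. For all large $e$, there is a nonzero element of $\mathfrak b_e$ coprime to $\varphi$.
\item[(b)] For some $e\ge1$, there are coprime nonzero forms $b_1,b_2\in\mathfrak b_e$.
\end{enumerate}
\end{lemma}

\begin{proof}
The associated graded ring of the local ring $S_{\mathfrak m}/\mathfrak a_1S_{\mathfrak m}$ is the quotient of $S$ by the ideal of initial forms of elements of $\mathfrak a_1S_{\mathfrak m}$. Denominators do not vanish at the origin and change initial forms only by scalars, so this quotient is $S/\mathfrak b$. A Noetherian local ring and its associated graded ring have the same dimension. With Lemma~\ref{lem:theta}(c),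
\[
\dim S/\mathfrak b=\dim S_{\mathfrak m}/\mathfrak a_1S_{\mathfrak m}\le\dim S/\mathfrak a_1\le D-2 .
\]

(a) Let $\psi$ be a prime factor of $\varphi$; it is a form. Since $\dim S/(\psi)=D-1$, we have $\mathfrak b\not\subseteq(\psi)$, so $\psi$ does not divide some form $b\in\mathfrak b$. One of the variables $y_1,t$ is not divisible by $\psi$, and multiplying $b$ by its powers shows that $\mathfrak b_e\cap(\psi)$ is a proper subspace of $\mathfrak b_e$ for all $e\ge\deg b$. A vector space over the infinite field $K$ is not a finite union of proper subspaces, so for large $e$ some element of $\mathfrak b_e$ is divisible by no prime factor of $\varphi$.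

(b) Let $0\ne b\in\mathfrak b$ be a form. By (a) there are $e>\deg b$ and $0\neq b_2\in\mathfrak b_e$ coprime to $tb$. Put $b_1=t^{e-\deg b}b\in\mathfrak b_e$; its prime factors divide $tb$.
\end{proof}

Put $a(m)=\operatorname{ord}\mathfrak a_m$. From $\mathfrak a_m\mathfrak a_n\subseteq\mathfrak a_{m+n}$ and additivity of orders we get $a(m+n)\le a(m)+a(n)$. By Fekete's lemma, for a subadditive sequence of nonnegative numbers the limit of $a(m)/m$ exists and equals the infimum:
\[
\hat a:=\lim_{m\to\infty}\frac{a(m)}m=\inf_{m\ge1}\frac{a(m)}m .
\]

\begin{proposition}\label{prop:ord}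
$\hat a>r/h$.
\end{proposition}

This implies Proposition~\ref{prop:key}, since $v(J_m)/m\ge a(m)/m\ge\hat a$ by Lemma~\ref{lem:theta}(b). For principal $I$, where $h=1$, the same construction gives $\mathfrak a_m=\mathfrak a_1^m$ and $a(m)=mr$, so the strict inequality fails; there $\mathfrak b$ is principal and Lemma~\ref{lem:initial} is false.

\section{Proof of Proposition~\ref{prop:ord} in characteristic $p$}\label{sec:charp}

Extending Lemma~\ref{lem:frob} to $S$ gives
\begin{equation}\label{eq:frobS}
\mathfrak a_{m_{nq}}\subseteq\mathfrak a_{m_n}^{[q]}\qquad\text{for all }n\ge1\text{ and all }q .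
\end{equation}
Suppose that $\hat a\le r/h$. Steps 1 and 2 extract from this asymptotic hypothesis a single form $\varphi$ that plays the role of the form in Example~\ref{ex:model}; Step 3 adapts the cancellation argument. We use one computation twice. Let $g_1,\dots,g_s\in\mathfrak m^j$ and $f=\sum s_ig_i^q$ with $s_i\in S$. Then $f\in\mathfrak m^{jq}$, and since $K$ is perfect,
\begin{equation}\label{eq:root}
f_{[jq]}=\sum s_i(0)\,\bigl((g_i)_{[j]}\bigr)^q=\bigl(g_{[j]}\bigr)^q,\qquad\text{where }g=\sum s_i(0)^{1/q}g_i .
\end{equation}

\medskip\noindent\textbf{Step 1: $a(m_q)=qr$ for all $q$.} By \eqref{eq:frobS} with $n=1$ and Lemma~\ref{lem:theta}(b), $\mathfrak a_{m_q}\subseteq\mathfrak a_1^{[q]}\subseteq\mathfrak m^{qr}$, so $a(m_q)\ge qr$. A gain at one level would propagate to the limit: if $a(m_{q_0})\ge q_0r+1$ for some $q_0$, then \eqref{eq:frobS} with $n=q_0$ gives $a(m_{q_0q})\ge q(q_0r+1)$ for all $q$, and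
\[
\hat a=\lim_{q\to\infty}\frac{a(m_{q_0q})}{hq_0q-h+1}\ge\frac{q_0r+1}{hq_0}>\frac rh,
\]
contrary to our assumption.

\medskip\noindent\textbf{Step 2: one form for all $q$.} In the model case $\varphi^q$ lies in $I^{(hq)}\subseteq I^{(m_q)}$. The substitute is a form whose $q$-th power is the initial form of an element of $\mathfrak a_{m_q}$. By Step~1, $\mathfrak a_{m_q}\subseteq\mathfrak m^{qr}$. Let $S_r$ be the space of forms of degree $r$ and
\[
\mathcal U_q=\{\varphi\in S_r : \varphi^q=f_{[qr]}\text{ for some }f\in\mathfrak a_{m_q}\}.
\]
This is a $K$-subspace of $S_r$, because $(\varphi+\varphi')^q=\varphi^q+\varphi'^q$ and $(\lambda\varphi)^q=\lambda^q\varphi^q$ for $\lambda\in K$.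

It is nonzero. Indeed, by Step 1 there is $f\in\mathfrak a_{m_q}$ of order $qr$. Write $f=\sum s_ig_i^q$ with $g_i\in\mathfrak a_1\subseteq\mathfrak m^r$. By \eqref{eq:root}, the nonzero form $f_{[qr]}$ is the $q$-th power of a form of degree $r$, which lies in $\mathcal U_q$.

Moreover $\mathcal U_{pq}\subseteq\mathcal U_q$. Let $\varphi^{pq}=f_{[pqr]}$ with $f\in\mathfrak a_{m_{pq}}$. By \eqref{eq:frobS} with $n=q$ and Frobenius power $p$, we can write $f=\sum s_ig_i^p$ with $g_i\in\mathfrak a_{m_q}\subseteq\mathfrak m^{qr}$. By \eqref{eq:root}, $\varphi^{pq}=(g_{[qr]})^p$ with $g=\sum s_i(0)^{1/p}g_i\in\mathfrak a_{m_q}$. Frobenius is injective on $S$, so $\varphi^q=g_{[qr]}$ and $\varphi\in\mathcal U_q$.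

A decreasing sequence of nonzero finite-dimensional spaces stabilizes. Fix $0\ne\varphi\in\bigcap_q\mathcal U_q$. Choose linear coordinates $z_1,\dots,z_D$ on $S$ in which $\varphi$, after scaling, is monic in $z_D$. By Lemma~\ref{lem:initial}(a), fix $c\in\mathfrak a_1$ whose initial form $c_0$ is coprime to $\varphi$.

\medskip\noindent\textbf{Step 3: the contradiction.} In the model case each factor $\varphi$ contributes $h$ to the symbolic exponent, and one factor $c$ completes it. Now a block $\varphi^q$ contributes only $hq-(h-1)$, and the deficit has to be filled by a power of $c$. With $q-1$ blocks of size $q$, at the level $q^2$, the deficit is of order $q$, while cancellation will force it to be of order $q^2$. This is why $\varphi$ and $c$ must not depend on $q$.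

Let $f\in\mathfrak a_{m_q}$ have initial form $\varphi^q$, and put
\[
M=m_{q^2}-(q-1)m_q=(2h-1)q-2(h-1),\qquad 1\le M\le2hq .
\]
Then $f^{q-1}c^M\in\mathfrak a_{m_{q^2}}\subseteq\mathfrak a_1^{[q^2]}\subseteq(\mathfrak m^r)^{[q^2]}$. The last ideal is homogeneous, so it contains the initial form $\varphi^{q^2-q}c_0^M$. Lemma~\ref{lem:cancel} gives
\begin{equation}\label{eq:c0}
c_0^M\in\mathfrak z S+(\varphi),\qquad\text{where }\mathfrak z=(z_1^{q^2},\dots,z_{D-1}^{q^2})A,\quad A=K[z_1,\dots,z_{D-1}].
\end{equation}
We eliminate $z_D$ in order to compare degrees. Since $\varphi$ is monic, $T=S/(\varphi)$ is a free $A$-module with basis $1,z_D,\dots,z_D^{r-1}$. Since $c_0$ is coprime to $\varphi$ and $S$ is factorial, multiplication by $c_0$ on $T$ is injective, so its determinant $\mathcal N\in A$ is nonzero. By the Cayley--Hamilton theorem $c_0$ is a root in $T$ of a polynomial over $A$ with constant term $\pm\mathcal N$, so $\mathcal N\in c_0T$. By \eqref{eq:c0}, $\mathcal N^M\in c_0^MT\subseteq\mathfrak zT$, and $\mathfrak zT\cap A=\mathfrak z$ because $1$ is part of a basis of $T$. A nonzero element of $\mathfrak z$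 has degree at least $q^2$. Therefore
\[
q^2\le M\deg\mathcal N\le2hq\deg\mathcal N\qquad\text{for all }q .
\]
As $\mathcal N$ does not depend on $q$, this is false for large $q$. Hence $\hat a>r/h$. \qed

\section{Proof of Proposition~\ref{prop:ord} in characteristic $0$}\label{sec:char0}

Let $\operatorname{char}k=0$ and write $z_1,\dots,z_D$ for the variables of $S$. If $\hat a\le r/h$, there are $f\in\mathfrak a_{hn}$ of order about $rn$. The element ``$f^{1/n}$'' behaves like the form $\varphi$ of Example~\ref{ex:model}, and we want to lower its order as differentiation does. Multiplier ideals make sense of this.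

\subsection*{Multiplier ideals}
Let $X$ be a smooth variety over $K$ and $\Delta$ an effective $\mathbb Q$-divisor on $X$. A \emph{log resolution} of $(X,\Delta)$ is a projective birational morphism $\mu\colon X'\to X$ with $X'$ smooth such that the union of the exceptional locus and the support of $\mu^*\Delta$ is a divisor with simple normal crossings. The \emph{multiplier ideal} is
\[
\mathcal J(X,\Delta)=\mu_*\mathcal O_{X'}\bigl(K_{X'/X}-\lfloor\mu^*\Delta\rfloor\bigr)\subseteq\mathcal O_X,
\]
where $K_{X'/X}$ is the relative canonical divisor, locally the divisor of the Jacobian determinant of $\mu$, and $\lfloor\cdot\rfloor$ rounds down each coefficient. It does not depend on $\mu$ \cite[Ch.~9]{Laz}, so it is compatible with isomorphisms and with restriction to open sets. On an affine variety we identify it with an ideal of the coordinate ring. We use the following facts.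
\begin{enumerate}
\item[(M1)] $\mathcal J(X,\Delta)\subseteq\mathcal O_X(-\lfloor\Delta\rfloor)$, with equality off a closed set of codimension at least $2$.
\item[(M2)] Let $E=X\times0\subset X\times\mathbb A^1$, let $\pi$ be the projection to $X$, and let $\delta\ge0$ be rational. Then $\mathcal J(X\times\mathbb A^1,\pi^*\Delta+\delta E)=\pi^*\mathcal J(X,\Delta)\cdot\mathcal O(-\lfloor\delta\rfloor E)$.
\item[(M3)] (Birational transformation rule \cite[Thm.~9.2.33]{Laz}.) If $\sigma\colon Y\to X$ is a projective birational morphism of smooth varieties, then $\mathcal J(X,\Delta)=\sigma_*\bigl(\mathcal J(Y,\sigma^*\Delta)\otimes\mathcal O_Y(K_{Y/X})\bigr)$.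
\item[(M4)] (Restriction theorem \cite[Thm.~9.5.1]{Laz}.) If $H\subset X$ is a smooth irreducible hypersurface not contained in the support of $\Delta$, then $\mathcal J(H,\Delta|_H)\subseteq\mathcal J(X,\Delta)\cdot\mathcal O_H$.
\item[(M5)] (Nadel vanishing \cite[Ch.~9]{Laz}, on $\mathbb P^{D-1}$, whose canonical sheaf is $\mathcal O(-D)$.) If $\Theta$ is an effective $\mathbb Q$-divisor of degree $\delta$ on $\mathbb P^{D-1}$, then $H^i\bigl(\mathcal J(\mathbb P^{D-1},\Theta)(j)\bigr)=0$ for $i\ge1$ and $j+D>\delta$.
\end{enumerate}
For (M1): off the singular locus of the support of $\Delta$, which has codimension at least $2$, the identity is a log resolution, and this gives the equality; the inclusion is a condition at the generic points of the components of $\Delta$. For (M2): if $\mu$ is a log resolution of $(X,\Delta)$, then $\mu\times\mathrm{id}$ is a log resolution of $(X\times\mathbb A^1,\pi^*\Delta+\delta E)$, its relative canonical divisor is pulled back from $X'$, and $X'\times0$ is not a component of the pullback of $\mu^*\Delta$; the projection formula and flat base change along $\pi$ give the claim.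

The quoted theorems are results over $\mathbb C$, and they hold over $K$ for the following reason. Each instance involves finitely many varieties, morphisms and divisors, including log resolutions. These are defined over an algebraically closed subfield $K_0\subseteq K$ of finite transcendence degree over $\mathbb Q$, and $K_0$ embeds in $\mathbb C$. Log resolutions remain log resolutions after extension of the ground field, direct images and cohomology of coherent sheaves commute with this flat base change, and equalities, containments and vanishing can be checked after a faithfully flat base change. So each statement descends from $\mathbb C$ to $K_0$ and then extends to $K$.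

We also need a theorem of Castelnuovo and Mumford: if a coherent sheaf $\mathcal F$ on a projective space is \emph{$j$-regular}, that is, $H^i(\mathcal F(j-i))=0$ for all $i\ge1$, then $\mathcal F(j)$ is generated by its global sections.

The proof plays two properties of one multiplier ideal against each other. High multiplicity along the components of $V(\mathfrak a_1)$ forces it into $\mathfrak a_1\subseteq\mathfrak m^r$; low multiplicity at the origin keeps it out of $\mathfrak m^r$.

\begin{lemma}\label{lem:inside}
Let $f\in\mathfrak a_{hn}$ and $c\in\mathfrak a_1$ be nonzero, let $0<\varepsilon<1$ be rational, and let $\Delta=\frac{1-\varepsilon}n\operatorname{div}f+\varepsilon h\operatorname{div}c$. Then $\mathcal J(\mathbb A^D,\Delta)\subseteq\mathfrak a_1$.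
\end{lemma}

\begin{proof}
Let $\mathfrak Q$ be a minimal prime of $\mathfrak a_1$, of height $\eta$ with $2\le\eta\le h$. Choose an open set $U\subseteq\mathbb A^D$ such that $V(\mathfrak Q)\cap U$ is nonempty and smooth, and let $\sigma\colon Y\to U$ be the blow-up of $V(\mathfrak Q)\cap U$, with exceptional divisor $E$. Then $K_{Y/U}=(\eta-1)E$, and the order of vanishing of $\sigma^*g$ along $E$ is the largest $j$ with $g\in\mathfrak Q^jS_{\mathfrak Q}$. By Lemma~\ref{lem:theta}(c), $f\in\mathfrak Q^{hn}S_{\mathfrak Q}$ and $c\in\mathfrak QS_{\mathfrak Q}$, so the coefficient of $E$ in $\sigma^*\Delta$ is at least $(1-\varepsilon)h+\varepsilon h=h$. By (M3) and (M1), every $g\in\mathcal J(\mathbb A^D,\Delta)$ vanishes along $E$ to order at least $h-(\eta-1)\ge1$, so $g\in\mathfrak QS_{\mathfrak Q}\cap S=\mathfrak Q$. By Lemma~\ref{lem:theta}(d), $\mathfrak a_1$ is the intersection of its minimal primes.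
\end{proof}

\begin{proposition}\label{prop:outside}
Let $f,c\in\mathfrak m$ be nonzero with coprime initial forms $f_0,c_0$, and let $\alpha,\beta$ be positive rational numbers with $\alpha\operatorname{ord}f<r$ and $\beta\operatorname{ord}c<1$. Let $\Delta=\alpha\operatorname{div}f+\beta\operatorname{div}c$. Then $\mathcal J(\mathbb A^D,\Delta)$ contains an element of order $r-1$.
\end{proposition}

The enemy is an integral divisor of multiplicity $r$, such as $r\operatorname{div}z_1$, whose multiplier ideal is $(z_1^r)\subseteq\mathfrak m^r$. It shows that the hypotheses matter. With $f=z_1$ and $\alpha=r$ the first inequality just fails, and $\mathcal J(\mathbb A^D,\Delta)\subseteq(z_1^r)$ by (M1). With $f=c=z_1$, $\alpha=r-\frac12$, $\beta=\frac12$ only coprimality fails. This explains the shape of $\Delta$ in Lemma~\ref{lem:inside}: the factor $1-\varepsilon$ makes the first inequality strict, and the small multiple of $\operatorname{div}c$ restores the multiplicity $h$ along the components without contributing to the integral part.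

\begin{proof}
We pass to the tangent cone, find a form of degree $r-1$ by vanishing on projective space, and lift it back. Let $\Theta$ and $\Delta_0$ be the $\mathbb Q$-divisors $\alpha\operatorname{div}f_0+\beta\operatorname{div}c_0$ on $\mathbb P^{D-1}$ and on $\mathbb A^D$. Put $\mathcal J_0=\mathcal J(\mathbb P^{D-1},\Theta)$ and
\[
\delta=\deg\Theta=\alpha\operatorname{ord}f+\beta\operatorname{ord}c<r+1 .
\]

\medskip\noindent\textbf{Step 1: $H^0(\mathcal J_0(r-1))$ contains a nonzero form $G$ of degree $r-1$.} We show that $\mathcal J_0$ is $(r-1)$-regular. For $i\ge D$ the cohomology vanishes by dimension. For $1\le i\le D-2$ and $j=r-1-i$ we have $j+D\ge r+1>\delta$, so $H^i(\mathcal J_0(j))=0$ by (M5). For $i=D-1$ we have $j=r-D$ and $j+D=r$, which need not exceed $\delta$, so Nadel vanishing does not apply. But the top cohomology depends only on the integral part $\Gamma=\lfloor\Theta\rfloor$. By (M1) there is an exact sequence $0\to\mathcal J_0\to\mathcal O(-\Gamma)\to\mathcal G\to0$ with $\dim\operatorname{Supp}\mathcal G\le D-3$, and hence an exact sequence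
\[
0=H^{D-2}(\mathcal G(r-D))\to H^{D-1}(\mathcal J_0(r-D))\to H^{D-1}(\mathcal O(r-D-\deg\Gamma)).
\]
The last group vanishes if $r-D-\deg\Gamma>-D$, that is, if $\deg\Gamma<r$. The components of $\operatorname{div}c_0$ are not components of $\operatorname{div}f_0$, and their coefficients in $\Theta$ are at most $\beta\deg c_0<1$, so they do not occur in $\Gamma$. Thus $\Gamma\le\alpha\operatorname{div}f_0$ and $\deg\Gamma\le\alpha\operatorname{ord}f<r$. So $\mathcal J_0(r-1)$ is globally generated. It is nonzero by (M1), so it has a nonzero section $G\in H^0(\mathcal J_0(r-1))\subseteq H^0(\mathcal O(r-1))=S_{r-1}$.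

\medskip\noindent\textbf{Step 2: $G\in\mathcal J(\mathbb A^D,\Delta_0)$.} Let $\sigma\colon Y\to\mathbb A^D$ be the blow-up of the origin, with exceptional divisor $E$ and projection $\pi\colon Y\to\mathbb P^{D-1}$; then $K_{Y/\mathbb A^D}=(D-1)E$. Over $U_i=\{z_i\ne0\}\subset\mathbb P^{D-1}$ we have $\pi^{-1}(U_i)=U_i\times\mathbb A^1$, with coordinates $z_j/z_i$ on $U_i$ and $z_i$ on $\mathbb A^1$, and $E$ is given by $z_i=0$. For a form $\psi$ of degree $e$,
\begin{equation}\label{eq:chart}
\sigma^*\psi=z_i^e\cdot\pi^*(\psi/z_i^e).
\end{equation}
Applied to $f_0$ and $c_0$, this gives $\sigma^*\Delta_0=\pi^*\Theta+\delta E$. By (M2) on each chart and (M3),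
\[
\mathcal J(\mathbb A^D,\Delta_0)=\sigma_*\bigl(\pi^*\mathcal J_0\cdot\mathcal O_Y(-(\lfloor\delta\rfloor-D+1)E)\bigr).
\]
By \eqref{eq:chart}, $\sigma^*G$ is $z_i^{r-1}$ times the pullback of the section $G/z_i^{r-1}$ of $\mathcal J_0$ over $U_i$. Since $\lfloor\delta\rfloor-D+1\le r-D+1\le r-1$, the claim follows.

\medskip\noindent\textbf{Step 3: lifting $G$.} We deform $\Delta$ to $\Delta_0$. Let $\tau$ be a new variable, and put $\tilde f(z,\tau)=\tau^{-\operatorname{ord}f}f(\tau z)$ and $\tilde c(z,\tau)=\tau^{-\operatorname{ord}c}c(\tau z)$. These are polynomials in $K[z,\tau]$ that restrict to $f_0$ and $c_0$ at $\tau=0$. Let $\tilde\Delta=\alpha\operatorname{div}\tilde f+\beta\operatorname{div}\tilde c$ on $\mathbb A^D\times\mathbb A^1$. Its support does not contain $\{\tau=0\}$, and $\tilde\Delta|_{\tau=0}=\Delta_0$. By (M4) and Step 2 there is $\tilde G\in\mathcal J(\mathbb A^D\times\mathbb A^1,\tilde\Delta)\subseteq K[z,\tau]$ with $\tilde G(z,0)=G$.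

Let $\mathfrak j=\mathcal J(\mathbb A^D,\Delta)\subseteq S$. On the open set $\tau\ne0$, the multiplier ideal of the pullback of $\Delta$ under the projection to $\mathbb A^D$ is $\mathfrak jK[z,\tau^{\pm1}]$, by (M2) with no multiple of $E$. On this open set $\tau$ is a unit, so $\tilde\Delta$ is the pullback of that divisor under the automorphism $(z,\tau)\mapsto(\tau z,\tau)$. Applying the inverse automorphism, $\tilde G(z/\tau,\tau)\in\mathfrak jK[z,\tau^{\pm1}]$, so every coefficient of this Laurent polynomial in $\tau$ lies in $\mathfrak j$. Write $\tilde G=\sum_{j,i\ge0}\tau^jG_{j,i}(z)$ with $G_{j,i}$ a form of degree $i$; then $G_{0,r-1}=G$. We have $\tilde G(z/\tau,\tau)=\sum\tau^{j-i}G_{j,i}(z)$, and the coefficient of $\tau^{-(r-1)}$ is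
\[
\sum_{j\ge0}G_{j,\,j+r-1}=G+(\text{terms of degree at least }r)\ \in\ \mathfrak j .
\]
It has order $r-1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:ord} in characteristic $0$]
Suppose that $\hat a\le r/h$. The order of the choices needs care: $\varepsilon$ must be small compared with the order of $c$, the element $f$ depends on $\varepsilon$, and $c$ must be chosen after $f$ to be coprime to it. A pencil of forms of fixed degree breaks this circle. Take $e,b_1,b_2$ from Lemma~\ref{lem:initial}(b) and put $\varepsilon=1/(2he)$. Since
\[
\lim_{n\to\infty}\frac{a(hn)}n=h\hat a\le r<\frac r{1-\varepsilon},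
\]
there are $n\geq 1$ and $0\ne f\in\mathfrak a_{hn}$ with $\frac{1-\varepsilon}n\operatorname{ord}f<r$. Let $f_0$ be the initial form of $f$; it has positive degree, as $f\in\mathfrak a_1\subseteq\mathfrak m$. A prime factor of $f_0$ that divides $b_1+sb_2$ for two values $s\in K$ divides the difference, hence $b_2$ and $b_1$, which is impossible. As $K$ is infinite, there is $s$ such that $c_0=b_1+sb_2\in\mathfrak b_e$ is divisible by no prime factor of $f_0$; in particular $c_0\ne0$. Let $c\in\mathfrak a_1$ have initial form $c_0$, so $\operatorname{ord}c=e$.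

Put $\alpha=\frac{1-\varepsilon}n$ and $\beta=\varepsilon h$. Then $\alpha\operatorname{ord}f<r$ and $\beta\operatorname{ord}c=\frac12<1$. By Proposition~\ref{prop:outside}, $\mathcal J(\mathbb A^D,\Delta)$ contains an element of order $r-1$, and by Lemma~\ref{lem:inside} this element lies in $\mathfrak a_1$. This contradicts $\mathfrak a_1\subseteq\mathfrak m^r$.
\end{proof}

Proposition~\ref{prop:ord} now holds in every characteristic. It gives Proposition~\ref{prop:key}, and the proof of Theorem~\ref{thm:main} is complete.

\begin{thebibliography}{9}

\bibitem{HS} Huneke and Swanson, \emph{Integral Closure of Ideals, Rings, and Modules}.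

\bibitem{Laz} Lazarsfeld, \emph{Positivity II}.

\bibitem{Mat} Matsumura, \emph{Commutative Ring Theory}.

\bibitem{SP} \emph{Symbolic Powers}, \texttt{http://www.mathstat.dal.ca/\allowbreak\%257Efaridi/\allowbreak research/\allowbreak inverse\_systems/\allowbreak Fields-2022/\allowbreak Grifo-CAAC-2022.pdf}.

\end{thebibliography}
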